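# Distortion of small mean oscillation does not force $n$-integrable derivatives

Throughout, $n\ge 2$, $\omega_n$ is the volume of the unit ball of $\mathbb R^n$, $B(c,R)$ is an open ball, $\overline B(c,R)$ a closed one, $|Df|$ is the operator norm of the differential, and $|S|$ is the Lebesgue measure of a set $S$.

## 1. Radial maps with a logarithmic distortion

**Definition (mapping of finite distortion).** Let $\Omega\subset\mathbb R^n$ be a domain. A mapping $f:\Omega\to\mathbb R^n$ is a mapping of finite distortion if $f\in W^{1,1}_{loc}(\Omega,\mathbb R^n)$, its Jacobian $J(x,f)=\det Df(x)$ lies in $L^1_{loc}(\Omega)$, and there is a measurable $K:\Omega\to[1,\infty)$, called a distortion function of $f$, with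
$$|Df(x)|^n\le K(x)\,J(x,f)\quad\text{for a.e. }x\in\Omega. \tag{1}$$

When does such an $f$ lie in $W^{1,n}_{loc}$? If $K$ is bounded there is nothing to do: $|Df|^n\le \|K\|_\infty J\in L^1_{loc}$. If $K$ is unbounded, we must integrate $KJ$, where all we know about $J$ is that it is locally integrable. Let us compute one family completely.

Let $\mathbb B=B(0,1)$ and
$$T(x)=n\log\frac1{|x|},\qquad x\in\mathbb B\setminus\{0\}.$$
Since $|\{T>s\}|=|B(0,e^{-s/n})|=\omega_ne^{-s}$, the function $T$ is, for normalized Lebesgue measure on $\mathbb B$, an exponential variable of mean $1$. Hence for every measurable $h\ge0$,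
$$\int_{\mathbb B}h(T)\,dx=\omega_n\int_0^\infty h(t)e^{-t}\,dt. \tag{2}$$

**Proposition 1.** Let $\varphi:[0,\infty)\to[1,\infty)$ be continuous with $\int_0^\infty dt/\varphi(t)=\infty$, and put $\Phi(t)=\exp\big(-\int_0^t du/\varphi(u)\big)$. Then
$$f(x)=\rho(|x|)\frac{x}{|x|},\quad f(0)=0,\qquad \rho(r)^n=\Phi\big(n\log\tfrac1r\big),$$
is a homeomorphism of $\mathbb B$ onto itself and a mapping of finite distortion with distortion function $K=\varphi(T)$ (and $K(0)=1$). It lies in $W^{1,s}_{loc}$ for all $s<n$, and it lies in $W^{1,n}_{loc}(\mathbb B)$ if and only if $\int_0^\infty\Phi(t)\,dt<\infty$.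

*Proof.* The function $\Phi$ decreases strictly from $1$ to $0$, so $\rho$ increases strictly from $0$ to $1$ on $(0,1)$ and $f$ is a homeomorphism. Off the origin $f$ is $C^1$. Its differential at distance $r$ from $0$ has $n-1$ tangential singular values $\rho/r$ and the radial one $\rho'$. With $t=n\log\frac1r$ we have $n\log\rho=-\int_0^tdu/\varphi$. Differentiating in $r$ gives $n\rho'/\rho=\frac nr\cdot\frac1{\varphi(t)}$, that is, $\rho'=\rho/(rK)$. As $K\ge1$,
$$|Df|=\frac\rho r,\qquad J=\frac{1}{K}\Big(\frac\rho r\Big)^n,\qquad |Df|^n=KJ .$$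
Since $r^{-n}=e^{t}$, this says $|Df|^n=\Phi(T)e^{T}$. By (2), for $s<n$,
$$\int_{\mathbb B}|Df|^s\le\omega_n\int_0^\infty e^{st/n-t}\,dt<\infty .$$
The map $f$ is continuous and is $C^1$ off one point, which almost every line parallel to a coordinate axis misses. So $f$ is absolutely continuous on compact segments of almost all such lines, and the bound just shown puts $f$ in $W^{1,s}_{loc}$. Next, (2) gives $\int_{\mathbb B}J=\omega_n\int_0^\infty\Phi/\varphi=\omega_n$, because $\Phi/\varphi=-\Phi'$. Finally $\int_{|x|\le r_0}|Df|^n=\omega_n\int_{t_0}^\infty\Phi\,dt$ with $t_0=n\log\frac1{r_0}$. Since $\Phi\le1$, this is finite exactly when $\int_0^\infty\Phi<\infty$. $\square$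

Take $\varphi(t)=1+ct$ with $c>0$, that is $K=1+cT$. Then $\Phi(t)=(1+ct)^{-1/c}$, and
$$f\in W^{1,n}_{loc}\iff c<1 .$$
Also $e^{K}\in L^p_{loc}(\mathbb B)$ means $\int_0^\infty e^{pct-t}dt<\infty$, that is, $pc<1$. So for this family, $f\in W^{1,n}_{loc}$ if and only if $e^K\in L^p_{loc}$ for some $p>1$. What changes if $K$ is not a logarithm with a single pole? To ask this well we need a way to measure the size of an unbounded $K$ that does not depend on its shape.

## 2. Mean oscillation, and the conjecture

**Definition (BMO seminorm).** For $u$ locally integrable on an open set $U\subset\mathbb R^n$,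
$$\|u\|_{BMO(U)}=\sup_B\frac1{|B|}\int_B|u-u_B|\,dx,\qquad u_B=\frac1{|B|}\int_Bu,$$
where $B$ runs over all Euclidean balls with $\overline B\subset U$. For a distortion function $K$ on $\Omega$, $\|K\|_{BMO}$ means $\|K\|_{BMO(\Omega)}$.

**Definition (mean absolute deviation).** For an integrable random variable $X$, $\mathrm{MAD}(X)=E|X-EX|$. For $u$ on a ball $B$, $\mathrm{MAD}_B(u)$ is the same with normalized Lebesgue measure on $B$. Thus $\|u\|_{BMO(U)}=\sup_B\mathrm{MAD}_B(u)$.

We need a few elementary facts. Since $E(X-EX)=0$, positive and negative parts balance and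
$$\mathrm{MAD}(X)=2E(X-EX)_+ . \tag{3}$$
Adding a constant to $X$ changes nothing. The triangle inequality gives $\mathrm{MAD}(X+Z)\le\mathrm{MAD}(X)+\mathrm{MAD}(Z)$ and $\mathrm{MAD}(X)\le2E|X|$. Consequently, if $|X-Z|\le\delta$, then
$$\mathrm{MAD}(X)\le\mathrm{MAD}(Z)+\mathrm{MAD}(X-Z)\le\mathrm{MAD}(Z)+2\delta. \tag{4}$$

*Example.* If $Y$ is exponential with mean $1$, then $\mathrm{MAD}(Y)=2\int_1^\infty(y-1)e^{-y}dy=2/e$. So $\mathrm{MAD}_{\mathbb B}(T)=2/e$.

**Lemma 2 (contractions).** If $X$ is integrable and $\varphi$ is nondecreasing and $1$-Lipschitz on an interval containing the values of $X$, then $\mathrm{MAD}(\varphi(X))\le\mathrm{MAD}(X)$.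

*Proof.* Let $I=\{x:\varphi(x)>E\varphi(X)\}$, an up-closed subset of the interval, and let $X'$ be an independent copy of $X$. By (3), and by $\mathrm{Cov}(U,V)=\frac12E(U-U')(V-V')$ for an independent copy $(U',V')$ of $(U,V)$,
$$\tfrac12\mathrm{MAD}(\varphi(X))=E\big[(\varphi(X)-E\varphi(X))1_I(X)\big]=\tfrac12E\big(\varphi(X)-\varphi(X')\big)\big(1_I(X)-1_I(X')\big).$$
If $X\ge X'$, then $0\le\varphi(X)-\varphi(X')\le X-X'$ and $1_I(X)-1_I(X')\ge0$. If $X\le X'$, both factors change sign. So pointwise the integrand is at most $(X-X')(1_I(X)-1_I(X'))$, and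
$$\tfrac12\mathrm{MAD}(\varphi(X))\le\mathrm{Cov}(X,1_I(X))=E\big[(X-EX)1_I(X)\big]\le E(X-EX)_+=\tfrac12\mathrm{MAD}(X).\qquad\square$$

Now put
$$M_n:=\|\log|\cdot|^n\|_{BMO(\mathbb R^n)} .$$
Since $\log|sy|^n=\log|y|^n+n\log s$, oscillation over $sB$ equals oscillation over $B$. Every ball can be scaled into $\mathbb B$, so $\|T\|_{BMO(\mathbb B)}=M_n$, and $K=1+cT$ has $\|K\|_{BMO(\mathbb B)}=cM_n$. So in the family of Section 1 the condition $c<1$ reads $\|K\|_{BMO}<M_n$. This is the easy case of the following statement.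

**Conjecture.** A mapping of finite distortion which has a distortion function $K$ satisfying
$$\|K\|_{BMO}<\|\log|\cdot|^n\|_{BMO}\quad\text{or}\quad e^K\in L^p_{loc}(\Omega)\text{ with }p>1$$
lies in $W^{1,n}_{loc}(\Omega,\mathbb R^n)$.

The conjecture is stated in the paper "Mappings of BMO-distortion and Beltrami-type operators". We shall show that it is false: in every dimension and on every domain, the first alternative does not suffice. Two theorems do this.

**Theorem 3.** $M_n>2/e$ for every $n\ge2$. Moreover $M_2\ge\frac2ee^{1/9}$, and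
$$M_n\ge\frac n{n+1}\,\frac{\omega_{n-1}}{\omega_n}\ge\frac n{n+1}\sqrt{\frac{n-1}{2\pi}}\to\infty .$$

**Theorem 4.** Let $n\ge2$, let $\Omega\subset\mathbb R^n$ be any domain, $\eta>0$ and $a\ge0$. There is a homeomorphism $f:\Omega\to\Omega$ which is a mapping of finite distortion with a distortion function $K$ such that

1. $\|K\|_{BMO(\Omega)}<\frac2e+\eta$;
2. $e^KK^a\in L^1_{loc}(\Omega)$, in particular $e^K\in L^1_{loc}(\Omega)$;
3. $f\in W^{1,s}_{loc}$ for all $s<n$, but $f\notin W^{1,n}_{loc}(\Omega,\mathbb R^n)$.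

Taking $0<\eta\le M_n-2/e$, which Theorem 3 allows, we get $\|K\|_{BMO}<M_n$ and $f\notin W^{1,n}_{loc}$. **This disproves the conjecture for every $n\ge2$ and every domain $\Omega$.**

## 3. Off-center balls see more oscillation: $M_n>2/e$

The number $2/e$ is what a ball centered at the pole sees. We prove Theorem 3 by moving the ball.

**Step 1: a small shift.** This step proves the strict inequality. Let $X(x)=-n\log|x|$ on $\mathbb R^n\setminus\{0\}$, let $B_t=B(te_1,1)$ for $0\le t<1$, and let $m(t)=\frac1{\omega_n}\int_{B_t}X$. For $r>0$,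
$$\int_{B(0,r)}n\log\frac r{|x|}\,dx=n^2\omega_n\int_0^r\log\tfrac rs\;s^{n-1}ds=\omega_nr^n. \tag{5}$$
With $r=1$ this gives $m(0)=1$. For $t>0$,
$$\int_{B_t}X-\int_{B_0}X=\int_{B_t\setminus B_0}X-\int_{B_0\setminus B_t}X<0,$$
because $X\le0$ on the first set and $X>0$ a.e. on the second, which has positive measure. So $m(t)<1$, while $m(t)\to1$ as $t\to0$, by continuity of translations in $L^1$ (applied to $X$ cut off outside a large ball).

Put $r=e^{-m(t)/n}$, so that $\{X>m(t)\}=B(0,r)\setminus\{0\}$ and $X-m(t)=n\log\frac r{|x|}$. As $t\to0$ we have $r\to e^{-1/n}<1$, so for small $t>0$ we have $r\le1-t$, that is $B(0,r)\subset B_t$. Then (3) and (5) give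
$$\mathrm{MAD}_{B_t}(X)=\frac2{\omega_n}\int_{B(0,r)}n\log\frac r{|x|}\,dx=2r^n=2e^{-m(t)}>\frac2e. \tag{6}$$
The shift lowers the mean but leaves the whole peak inside the ball. Hence $M_n>2/e$.

**Step 2: an explicit bound for $n=2$.** We compute $m(t)$. The average of $\log|a+y|$ over the circle $|y|=s$ in the plane is $\max(\log|a|,\log s)$. So for $0<|a|<1$,
$$\frac1\pi\int_{B(a,1)}\log|x|\,dx=2\int_0^1s\max(\log|a|,\log s)\,ds=|a|^2\log|a|+\Big[s^2\log s-\tfrac{s^2}2\Big]_{|a|}^1=\frac{|a|^2-1}2 .$$
Hence $m(t)=1-t^2$. For $t=\frac13$ the condition $r\le1-t$ reads $e^{-4/9}\le\frac23$, which holds since $e^{4/9}\ge1+\frac49+\frac8{81}=\frac{125}{81}>\frac32$. By (6), $M_2\ge2e^{-8/9}=\frac2ee^{1/9}$.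

**Step 3: growth in $n$.** We use the ball $B(e_1,1)$, which has the pole on its boundary, and a reflection. Write $x=e_1+y$ with $|y|<1$, and let $\tilde y$ be $y$ with $y_1$ replaced by $-y_1$. With $z=2y_1/(1+|y|^2)$, which satisfies $|z|<1$, we have $|e_1+y|^2=(1+|y|^2)(1+z)$ and $|e_1+\tilde y|^2=(1+|y|^2)(1-z)$. So
$$n\log|e_1+y|-n\log|e_1+\tilde y|=\tfrac n2\log\tfrac{1+z}{1-z}=n\,\mathrm{artanh}\,z,$$
whose absolute value is at least $n|z|\ge n|y_1|$. Subtract the mean of $\log|\cdot|^n$ from both terms on the left: since reflection preserves measure, the mean of the absolute value of the left side is at most $2\,\mathrm{MAD}\le2M_n$. Therefore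
$$M_n\ge\frac n2E|y_1|=\frac n2\cdot\frac{2\omega_{n-1}}{\omega_n}\int_0^1s(1-s^2)^{(n-1)/2}ds=\frac n{n+1}\,\frac{\omega_{n-1}}{\omega_n}.$$
Finally $\omega_n=\omega_{n-1}\int_{-1}^1(1-s^2)^{(n-1)/2}ds\le\omega_{n-1}\int_{\mathbb R}e^{-(n-1)s^2/2}ds=\omega_{n-1}\sqrt{2\pi/(n-1)}$. This proves Theorem 3. $\square$

## 4. A single pole cannot get below $M_n$

The natural first attempt at a counterexample is to stay with radial maps and bend the profile $\varphi$. Slope $c<1$ is useless, since then the energy is finite. So we want slope tending to $1$, with a lower-order correction that keeps $e^K$ integrable. Fix $a\ge0$, put $b=a+2$ and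
$$\varphi(t)=1+t-b\log(1+t/b),\qquad\varphi'(t)=\frac t{b+t}\in[0,1)\qquad(t\ge0). \tag{7}$$
So $\varphi$ is nondecreasing and $1$-Lipschitz, $1\le\varphi(t)\le1+t$, and $\varphi'(t)\to1$, $\varphi(t)/t\to1$ as $t\to\infty$. We record two estimates for later. First, $\frac1\varphi-\frac1{1+t}=\frac{b\log(1+t/b)}{(1+t)\varphi}$, so
$$\log(1+s)\le\int_0^s\frac{dt}{\varphi(t)}\le\log(1+s)+C_b,\qquad C_b=\int_0^\infty\frac{b\log(1+t/b)}{(1+t)\varphi(t)}\,dt<\infty; \tag{8}$$
the last integrand is bounded near $0$ and $O(t^{-2}\log t)$ at infinity. Second, as $b\ge1$ gives $1+t/b\ge(1+t)/b$,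
$$e^{-t}e^{\varphi(t)}\varphi(t)^a\le e\,(1+t/b)^{-b}(1+t)^a\le e\,b^b(1+t)^{-2}. \tag{9}$$

By (8), $\Phi(t)\ge e^{-C_b}/(1+t)$, so $\int_0^\infty\Phi=\infty$ and the radial map of Proposition 1 with $K=\varphi(T)$ is not in $W^{1,n}_{loc}$. By (2) and (9), $e^KK^a\in L^1(\mathbb B)$. So properties 2 and 3 of Theorem 4 hold on $\mathbb B$. Property 1 is where the attempt stops.

**Proposition 5.** For $\varphi$ as in (7), $\|\varphi(T)\|_{BMO(\mathbb B)}=M_n$.

*Proof.* Lemma 2 gives $\le$. For $\ge$, take any ball $B\subset\mathbb R^n$, let $X=-n\log|\cdot|$, and for small $s>0$ let $\tau=n\log\frac1s$, so that $T(sy)=X(y)+\tau$ for $y\in B\setminus\{0\}$. By the mean value theorem and $\varphi'\to1$, $\varphi(X+\tau)-\varphi(\tau)\to X$ pointwise on $B\setminus\{0\}$ as $s\to0$, and the left side is dominated by $|X|\in L^1(B)$. Hence $\mathrm{MAD}_{sB}(\varphi(T))=\mathrm{MAD}_B(\varphi(X+\tau)-\varphi(\tau))\to\mathrm{MAD}_B(X)$. Now take the supremum over $B$. $\square$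

The obstruction is thus geometric: the balls $sB_t$ of Section 3, shifted slightly off the pole, are available at every small scale, and they see more than $2/e$. Nothing in the *energy* computation forces this. It used only two proportions: how much measure the set $\{T>s\}$ occupies, namely $e^{-s}$, and how much volume its image occupies, namely $\Phi(s)$. That the sets $\{T>s\}$ are concentric balls played no role.

So we keep the proportions and destroy the concentricity. Take a ball and let $K$ be constant on a thin outer annulus. Instead of continuing in the inner ball with another concentric annulus, fill the inner ball with a dust of *very small* disjoint balls, and continue in each of them. A test ball that lies in the inner ball, but not inside a single dust ball, can cut the dust balls in any shape, so it may contain any proportion $\theta$ of the next inner set. But inside that set the following generation of dust is so fine that the test ball sees it in the right proportions. Up to small errors, the oscillating part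 of $K$ then has the law of $Y1_A$ with $Y$ exponential of mean $1$ and $A$ an independent event of probability $\theta$. Its mean is $\theta$, so by (3)
$$\mathrm{MAD}(Y1_A)=2\theta E(Y-\theta)_+=2\theta\int_\theta^\infty(y-\theta)e^{-y}dy=2\theta e^{-\theta}\le\frac2e. \tag{10}$$
Now we carry this out. The correction $-b\log(1+t/b)$ serves property 2 only; on a first reading one may think of $\varphi(t)=1+t$.

## 5. Nested families of balls

Fix $\Omega$, $\eta$, $a$, and $\varphi$ from (7). Let $0<\delta\le1$ and $0<\varepsilon\le\frac18$, both chosen at the end, and put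
$$q=e^{-\delta},\qquad\sigma=q^{1/n},\qquad\kappa_j=\varphi(\delta(j-1))\quad(j\ge1).$$
Then $\sigma^{-1}=e^{\delta/n}\le e^{1/2}<2$. Here $\delta$ is the thickness of one layer in the variable $t$, and $\varepsilon$ is the fineness of the dust.

**Step 1: choosing the balls.** This step builds the sets on which $K$ will be constant. Recall Vitali's covering theorem: if a family of closed balls in an open set $D$ contains, for each $x\in D$, balls centered at $x$ of arbitrarily small radius, then countably many pairwise disjoint members cover $D$ up to a null set.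

Let $\mathcal D_0=\{\Omega\}$ and $E_0=\Omega$. Given a countable disjoint family $\mathcal D_{j-1}$ of open sets, choose in each $D\in\mathcal D_{j-1}$ countably many pairwise disjoint closed balls $B\subset D$ which cover $D$ up to a null set and satisfy
$$\mathrm{rad}(B)\le\varepsilon\,\mathrm{dist}(B,\partial D),\qquad\mathrm{rad}(B)\le1, \tag{11}$$
where the distance is $\infty$ if $D=\mathbb R^n$. All sufficiently small closed balls centered at a given point of $D$ satisfy (11), so Vitali's theorem applies. Let $\mathcal B_j$ be the collection of all these balls, for all $D\in\mathcal D_{j-1}$. For $B=\overline B(c,R)\in\mathcal B_j$ put $D_B=B(c,\sigma R)$, and let $\mathcal D_j=\{D_B:B\in\mathcal B_j\}$, $E_j=\bigcup\mathcal D_j$. The balls of $\mathcal B_j$ are pairwise disjoint, $B\cap E_j=D_B$ for $B\in\mathcal B_j$, and $E_j\subset\bigcup\mathcal B_j\subset E_{j-1}$.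

Radii decay: if $B\in\mathcal B_j$ with $j\ge2$ lies in $D_{B'}$, $B'\in\mathcal B_{j-1}$, then $\mathrm{dist}(B,\partial D_{B'})\le\sigma\,\mathrm{rad}(B')$, so $\mathrm{rad}(B)\le\varepsilon\,\mathrm{rad}(B')$. Hence $\mathrm{rad}(B)\le\varepsilon^{j-1}$ for $B\in\mathcal B_j$.

**Step 2: proportions.** This step shows that every ball of the construction sees the same geometric law:
$$|B\cap E_{j+k}|=q^{k+1}|B|\qquad(B\in\mathcal B_j,\ j\ge1,\ k\ge0). \tag{12}$$
For $k=0$, $|B\cap E_j|=|D_B|=\sigma^n|B|=q|B|$. If (12) holds for $k$ and all $j$, then, up to null sets, $B\cap E_{j+k+1}=D_B\cap E_{j+k+1}$ is the disjoint union of the sets $B''\cap E_{(j+1)+k}$ over the $B''\in\mathcal B_{j+1}$ inside $D_B$. Its measure is $q^{k+1}\sum|B''|=q^{k+1}|D_B|=q^{k+2}|B|$.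

In particular $|B\cap\bigcap_jE_j|=0$ for each of the countably many $B\in\mathcal B_1$, so $\bigcap_jE_j$ is null.

**Step 3: the function $K$.** Let $N=\sum_{j\ge1}1_{E_j}$, the number of generations that a point survives, and
$$K=\varphi(\delta N)\ \text{ where }N<\infty,\qquad K=1\ \text{ on the null set }\{N=\infty\}. \tag{13}$$
Since the $E_j$ are nested, $N=j-1$ and $K=\kappa_j$ on $E_{j-1}\setminus E_j$; up to a null set, $E_{j-1}\setminus E_j=\bigcup_{B\in\mathcal B_j}(B\setminus D_B)$. By (12), on each $B\in\mathcal B_1$ we have $|B\cap\{N\ge k\}|=q^k|B|=e^{-\delta k}|B|$. So $\delta N$ is a discrete version of the exponential variable $T$ of Section 1.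

## 6. The homeomorphism

**Step 4: one ball.** We need a map of $B$ onto itself that has distortion $\kappa$ in the annulus and is a similarity on $D_B$, so that the construction can be repeated there. For $B=\overline B(c,R)$ and $\kappa\ge1$ let
$$g_{B,\kappa}(x)=c+\Big(\frac R{|x-c|}\Big)^{1-1/\kappa}(x-c)\ \ (\sigma R\le|x-c|\le R),\qquad g_{B,\kappa}(x)=c+\lambda_\kappa(x-c)\ \ (|x-c|\le\sigma R),$$
with $\lambda_\kappa=\sigma^{1/\kappa-1}\in[1,\sigma^{-1}]$. The two formulas agree on $|x-c|=\sigma R$, and $g_{B,\kappa}$ is the identity on $\partial B$. In the annulus the radius $r$ goes to $R^{1-1/\kappa}r^{1/\kappa}$. So $Dg$ has $n-1$ singular values $\Theta=(R/r)^{1-1/\kappa}\in[1,\lambda_\kappa]$ and one radial singular value $\Theta/\kappa$. Hence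
$$|Dg|^n=\Theta^n=\kappa J_g\ \text{ in the annulus},\qquad|Dg|\le\lambda_\kappa\ \text{ a.e.},\qquad|g(D_B)|=(\lambda_\kappa\sigma)^n|B|=q^{1/\kappa}|B|. \tag{14}$$
The singular values of $Dg^{-1}$ are $1/\Theta\le1$ and $\kappa/\Theta\le\kappa$ in the image annulus, and $1/\lambda_\kappa\le1$ inside. Balls are convex and both maps are piecewise $C^1$ along segments, so $g$ is $\lambda_\kappa$-Lipschitz and $g^{-1}$ is $\kappa$-Lipschitz on $B$.

**Step 5: one generation.** Let $G_j=g_{B,\kappa_j}$ on each $B\in\mathcal B_j$ and $G_j=\mathrm{id}$ elsewhere on $\Omega$. This is a bijection of $\Omega$, and we claim it is $\lambda_{\kappa_j}$-Lipschitz. Let $x\in B\in\mathcal B_j$ and $y\in\Omega\setminus B$. The segment $[x,y]$ leaves $B$ at a point $p\in\partial B$ with $G_j(p)=p$. If $y$ lies in no ball of $\mathcal B_j$, then $|G_j(x)-G_j(y)|\le|G_j(x)-G_j(p)|+|p-y|\le\lambda_{\kappa_j}|x-y|$. If $y\in B'\neq B$, the segment enters $B'$ at a fixed point $p'\in\partial B'$, which comes after $p$ because $B$ and $B'$ are disjoint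 and convex, and then
$$|G_j(x)-G_j(y)|\le\lambda_{\kappa_j}|x-p|+|p-p'|+\lambda_{\kappa_j}|p'-y|\le\lambda_{\kappa_j}|x-y|.$$
The remaining cases are clear. (The segment may leave $\Omega$, but only the points $x,p,p',y$ were used.) In the same way $G_j^{-1}$ is $\kappa_j$-Lipschitz.

**Step 6: all generations.** Put $f_0=\mathrm{id}$ and $f_j=f_{j-1}\circ G_j$, so $f_j=G_1\circ\dots\circ G_j$ is a bi-Lipschitz homeomorphism of $\Omega$. By induction, on each $D\in\mathcal D_j$,
$$f_j(x)=\ell_jx+b_D,\qquad\ell_j=\prod_{i\le j}\lambda_{\kappa_i}\le\sigma^{-j},\quad\ell_0=1. \tag{15}$$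
Indeed $G_j$ maps $D=D_B$ by a similarity of factor $\lambda_{\kappa_j}$, without rotation, into $B$, and $B$ lies in a set of $\mathcal D_{j-1}$, where $f_{j-1}$ has the form (15).

Next we show uniform convergence. We have $f_j=f_{j-1}$ off $\bigcup\mathcal B_j$. For $B\in\mathcal B_j$, $f_j(B)=f_{j-1}(G_j(B))=f_{j-1}(B)$ is a ball of radius $\ell_{j-1}\mathrm{rad}(B)\le(\varepsilon/\sigma)^{j-1}$. Also $f_j^{-1}=G_j^{-1}\circ f_{j-1}^{-1}$, and $G_j^{-1}$ moves points only within balls of $\mathcal B_j$. Since $\varepsilon/\sigma\le\frac14$,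
$$\sup|f_j-f_{j-1}|\le2\cdot4^{1-j},\qquad\sup|f_j^{-1}-f_{j-1}^{-1}|\le2\varepsilon^{j-1}. \tag{16}$$
So $f_j\to f$ and $f_j^{-1}\to h$ uniformly, with $f,h$ continuous. Every $G_i$ maps each $B\in\mathcal B_1$ onto itself and fixes all points outside $\bigcup\mathcal B_1$; so do all $f_j$. As the balls are closed, $f$ and $h$ map $\Omega$ into $\Omega$. For $w\in\Omega$,
$$|f(f_j^{-1}(w))-w|=|f(f_j^{-1}(w))-f_j(f_j^{-1}(w))|\le\sup|f-f_j|\to0,$$
while $f(f_j^{-1}(w))\to f(h(w))$ by continuity of $f$ at $h(w)\in\Omega$. So $f\circ h=\mathrm{id}$. Likewise $|h(f_j(x))-x|\le\sup|h-f_j^{-1}|\to0$ gives $h\circ f=\mathrm{id}$. Hence $f$ is a homeomorphism of $\Omega$ onto $\Omega$.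

## 7. Derivative, distortion and energy

In this section we use one bookkeeping remark. If $F\subset\Omega$ is compact, the balls of $\mathcal B_1$ that meet $F$ are disjoint and have radius $\le1$. So they lie in the bounded set $F^*=\{x:\mathrm{dist}(x,F)\le2\}$ and have total measure at most $|F^*|$. They cover $F$ up to a null set. So any bound $\int_Bh\le C|B|$ for a measurable $h\ge0$, with $C$ the same for all $B\in\mathcal B_1$, gives $\int_Fh\le C|F^*|$.

**Step 7: $f\in W^{1,s}_{loc}$ for $s<n$.** Let $1\le s<n$. Lipschitz maps are differentiable a.e., and two of them that agree on a measurable set have the same derivative a.e. on it. Thus $Df_j=Df_{j-1}$ a.e. off $E_{j-1}$. On $D\in\mathcal D_{j-1}$ we have $G_j(D)=D$, so $f_j=\ell_{j-1}G_j+b_D$ there by (15). Hence $|Df_{j-1}|=\ell_{j-1}$ and $|Df_j|\le\ell_{j-1}\lambda_{\kappa_j}=\ell_j$ a.e. on $E_{j-1}$. By (12), for $B\in\mathcal B_1$,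
$$\int_B|Df_j-Df_{j-1}|^s\le(2\ell_j)^sq^{j-1}|B|\le2^sq^{-1}q^{j(1-s/n)}|B|,$$
since $\ell_j^s\le\sigma^{-js}=q^{-js/n}$. By the remark above, $\sum_j\|Df_j-Df_{j-1}\|_{L^s(F)}<\infty$ for every compact $F\subset\Omega$. So $(Df_j)$ converges in $L^s_{loc}$. As $f_j\to f$ uniformly, we may pass to the limit in the integration by parts formula: $f\in W^{1,s}_{loc}(\Omega)$ with $Df=\lim Df_j$.

For $k\ge j$ we have $f_k=f_j$ on $\Omega\setminus E_j$, because the later maps $G_{j+1},G_{j+2},\dots$ are the identity there. Therefore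
$$Df=Df_j\quad\text{a.e. on }\Omega\setminus E_j. \tag{17}$$

**Step 8: the distortion inequality.** Since $\bigcap E_j$ is null, a.e. point of $\Omega$ lies in an annulus $B\setminus D_B$ with $B\in\mathcal B_j$ for some $j\ge1$. This annulus lies in $E_{j-1}\setminus E_j$, so there $K=\kappa_j$, and by (17) and (15) $Df=Df_j=\ell_{j-1}Dg_{B,\kappa_j}$ a.e. By (14), $J(x,f)>0$ and
$$|Df|^n=\kappa_jJ(x,f)=K(x)\,J(x,f)\quad\text{a.e.} \tag{18}$$

**Step 9: the Jacobian is integrable.** For $B\in\mathcal B_j$, on $B\setminus D_B$ the Jacobian of $f$ is that of $f_{j-1}\circ g_{B,\kappa_j}$, a similarity of factor $\ell_{j-1}$ after $g$. By change of variables and (14),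
$$\int_{B\setminus D_B}J=\ell_{j-1}^n(1-q^{1/\kappa_j})|B|.$$
Fix $B_*\in\mathcal B_1$. The balls of $\mathcal B_j$ in $B_*$ have total measure $|B_*\cap E_{j-1}|=q^{j-1}|B_*|$. Put
$$P_j=q^j\ell_j^n=q^{\sum_{i\le j}1/\kappa_i}=\exp\Big(-\delta\sum_{i\le j}\frac1{\kappa_i}\Big),\qquad P_0=1,$$
where we used $\lambda_{\kappa}^n=q^{1/\kappa-1}$. This is the volume proportion of $f(E_j\cap B_*)$, the discrete analog of $\Phi$. Summing over those balls,
$$\int_{B_*\cap(E_{j-1}\setminus E_j)}J=P_{j-1}(1-q^{1/\kappa_j})|B_*|=(P_{j-1}-P_j)|B_*|. \tag{19}$$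
Since $\kappa_i\le1+\delta(i-1)$, the series $\sum1/\kappa_i$ diverges and $P_j\to0$. So $\int_{B_*}J=|B_*|$, and by the remark $J\in L^1_{loc}(\Omega)$. With Steps 7 and 8, $f$ is a mapping of finite distortion with distortion function $K$.

**Step 10: infinite energy.** By (18) and (19), and by $1-e^{-\delta/\kappa}\ge\frac\delta\kappa e^{-\delta/\kappa}\ge\frac\delta\kappa e^{-\delta}$ for $\kappa\ge1$,
$$\int_{B_*}|Df|^n=|B_*|\sum_{j\ge1}\kappa_jP_{j-1}(1-q^{1/\kappa_j})\ge\delta e^{-\delta}|B_*|\sum_{j\ge1}P_{j-1}.$$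
It remains to bound $P_j$ from below. Since $1/\varphi$ is nonincreasing and $1/\varphi(0)=1$, (8) gives for $j\ge1$
$$\delta\sum_{i\le j}\frac1{\kappa_i}=\delta\sum_{i\le j}\frac1{\varphi(\delta(i-1))}\le\delta+\int_0^{\delta(j-1)}\frac{dt}{\varphi(t)}\le\delta+\log(1+\delta(j-1))+C_b .$$
Hence $P_j\ge e^{-\delta-C_b}/(1+\delta(j-1))$, so $\sum P_{j-1}=\infty$ and $\int_{B_*}|Df|^n=\infty$. As $B_*$ is a compact subset of $\Omega$, $f\notin W^{1,n}_{loc}(\Omega)$. With Step 7 this is property 3 of Theorem 4.

**Step 11: exponential integrability.** By (12), $|B_*\cap\{N=k\}|\le q^k|B_*|=e^{-\delta k}|B_*|$ for $k\ge0$. Using (9) with $t=\delta k$,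
$$\int_{B_*}e^KK^a\le|B_*|\sum_{k\ge0}e^{-\delta k}e^{\varphi(\delta k)}\varphi(\delta k)^a\le e\,b^b\,|B_*|\sum_{k\ge0}(1+\delta k)^{-2}<\infty .$$
The constant does not depend on $B_*\in\mathcal B_1$, so the remark gives $e^KK^a\in L^1_{loc}(\Omega)$. This is property 2. In particular $K\in L^1_{loc}(\Omega)$, and its BMO seminorm is defined.

## 8. What a test ball sees

We now bound $\mathrm{MAD}_V(K)$ for an arbitrary ball $V$ of radius $\rho$ with $\overline V\subset\Omega$. As oscillation does not depend on boundary points, let $V$ be open.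

**Step 12: locating $V$.** We find the generation that matters. Let $j\ge0$ be the largest integer such that $V\subset D$ for some $D\in\mathcal D_j$. It exists: $j=0$ is admissible since $V\subset\Omega$, and if arbitrarily large $j$ were admissible, then $V\subset\bigcap E_i$, which is null. Then $V\subset E_j\subset\dots\subset E_1$, or $j=0$, so a.e. on $V$
$$\delta N=\delta j+w,\qquad w=\delta\,1_{E_{j+1}}(1+N'),\qquad N'=\sum_{k\ge2}1_{E_{j+k}},$$
because the sets are nested. Now $K=\varphi(\delta j+w)$, and $w$ is integrable on $V$, as Steps 14 and 15 will show. Since $\varphi(\delta j+\cdot)$ is nondecreasing and $1$-Lipschitz, Lemma 2 gives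
$$\mathrm{MAD}_V(K)\le\mathrm{MAD}_V(w). \tag{20}$$

**Step 13: the dust inside $E_{j+1}$ is fine compared with $V$.** Let $B''\in\mathcal B_{j+2}$ meet $V$, and let $D'\in\mathcal D_{j+1}$ be the ball containing $B''$. By maximality of $j$, $V\not\subset D'$. Since $V$ is connected and meets $D'$, it meets $\partial D'$. So $V$ contains both a point of $B''$ and a point of $\partial D'$, whence $\mathrm{dist}(B'',\partial D')\le2\rho$, and (11) gives
$$\mathrm{rad}(B'')\le2\varepsilon\rho .$$
This is why the radii were tied to the distance to the boundary: a test ball reaching from $B''$ out of $D'$ is automatically much larger than $B''$. No such statement holds for the balls of $\mathcal B_{j+1}$, which may be cut by $V$ arbitrarily.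

If $B''$ meets $V$ but is not contained in $V$, it meets $\partial V$, and its diameter is at most $4\varepsilon\rho$. So all such $B''$ lie in the shell of points whose distance from the center of $V$ is between $(1-4\varepsilon)\rho$ and $(1+4\varepsilon)\rho$. This shell has measure
$$\beta|V|,\qquad\beta=(1+4\varepsilon)^n-(1-4\varepsilon)^n .$$
Let $S$ be the union of the $B''\in\mathcal B_{j+2}$ contained in $V$, and let $H$ be the part in $V$ of the other $B''\in\mathcal B_{j+2}$ that meet $V$. Up to null sets $E_{j+1}\cap V=S\cup H$, a disjoint union, and $w=w1_S+w1_H$. Since $\{N'\ge k\}=E_{j+1+k}$ for $k\ge1$, (12) gives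
$$|B''\cap\{N'\ge k\}|=q^k|B''|\qquad(B''\in\mathcal B_{j+2},\ k\ge0). \tag{21}$$

**Step 14: the cut balls contribute little.** On $B''$ we have $w=\delta(1+N')$, and (21) gives $\int_{B''}w=\delta\sum_{k\ge0}q^k|B''|=\frac\delta{1-q}|B''|$. Since $1-e^{-\delta}\ge\delta e^{-\delta}$ and $\delta\le1$, the factor is at most $e$. Summing over the $B''$ that meet $V$ but are not contained in $V$,
$$\int_Hw\le e\sum|B''|\le e\beta|V|,\qquad\text{so}\qquad\mathrm{MAD}_V(w1_H)\le2e\beta .$$

**Step 15: the whole balls see the mixture law.** Let $\theta=|S|/|V|\in[0,1]$. By (21), $|S\cap\{N'\ge k\}|=q^k|S|$. Let $Y$ be exponential with mean $1$ and $A$ an independent event of probability $\theta$. Since $P(\lfloor Y/\delta\rfloor\ge k)=e^{-\delta k}=q^k$, the function $w1_S$ on $V$ has the law of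
$$Z'=\delta\big(1+\lfloor Y/\delta\rfloor\big)1_A .$$
In particular it is integrable. With $Z=Y1_A$ we have $|Z'-Z|\le\delta$, so (4) and (10) give
$$\mathrm{MAD}_V(w1_S)=\mathrm{MAD}(Z')\le2\theta e^{-\theta}+2\delta\le\frac2e+2\delta .$$

**Step 16: conclusion.** By (20), subadditivity and Steps 14 and 15,
$$\|K\|_{BMO(\Omega)}\le\frac2e+2\delta+2e\big[(1+4\varepsilon)^n-(1-4\varepsilon)^n\big].$$
Choose $\delta\le1$ with $2\delta<\eta/2$, and $\varepsilon\le\frac18$ so small that the last term is less than $\eta/2$. Then $\|K\|_{BMO(\Omega)}<\frac2e+\eta$, which is property 1. Theorem 4 is proved. $\blacksquare$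

## 9. What the counterexample decides, and what it leaves

**The size of the BMO threshold.** Let $\tau_n$ be the supremum of the $\tau$ such that $\|K\|_{BMO}<\tau$ forces $f\in W^{1,n}_{loc}$. Theorem 4 gives $\tau_n\le2/e$ for all $n$. By Theorem 3, $M_n>2/e$ always, and $M_n$ grows at least like $\sqrt n$. So the conjectured constant is too large in every dimension, by a factor that is unbounded as $n\to\infty$.

**The exponent $p$.** By property 2, even together with $\|K\|_{BMO}<M_n$ the condition $p>1$ cannot be weakened to $p=1$, nor to $e^KK^a\in L^1_{loc}$ for any fixed $a$.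

**The second alternative by itself.** For $n=2$ it is true. Astala–Gill–Rohde–Saksman (*Optimal regularity for planar mappings of finite distortion*, Ann. Inst. H. Poincaré Anal. Non Linéaire 27 (2010), Theorem 1.1) prove that if $e^K\in L^p_{loc}$ for some $p>0$, then $|Df|^2\log^{\beta-1}(e+|Df|)\in L^1_{loc}$ for every $0<\beta<p$; when $p>1$, take $\beta=1$. For $n\ge3$ these notes neither prove nor disprove the second alternative, and the disproof above does not depend on it.

**A partial converse for $n=2$.** Suppose a John–Nirenberg inequality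
$$|\{x\in B:|u-u_B|>\lambda\}|\le Ce^{-A\lambda/\|u\|_{BMO}}|B|$$
holds for discs with a constant $A>0$. If $0<\|K\|_{BMO}<A$, choose $p$ with $1<p<A/\|K\|_{BMO}$. Integrating the tail bound over $\lambda$ gives $\int_Be^{p(K-K_B)}<\infty$ for every disc $B$ with $\overline B\subset\Omega$, so $e^K\in L^p_{loc}$ and $f\in W^{1,2}_{loc}$ by the theorem just cited. (If $\|K\|_{BMO}=0$, then $K$ is a.e. constant and $f\in W^{1,2}_{loc}$ trivially.) Hence $A\le\tau_2\le2/e$. The exact value of $\tau_n$ is not determined here.
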